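# Coordinate paths to infinity for $\mathcal A$-subharmonic functions

## 1. A first guess: staircases suffice

Take a subharmonic function $u$ on all of $\mathbb R^n$ that is not bounded above. Can one walk to infinity so that $u\to\infty$ along the walk, and how simple can the walk be? The answer one would first guess is: yes, and one may walk along straight segments, even along segments parallel to the coordinate axes. We test this guess before stating anything precisely. The cases in this section are harmonic functions, the cases of Section 3 are classical subharmonic functions; the theorem concerns a nonlinear generalization.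

**A linear function.** Let $u(x)=x_1$. The ray $t\mapsto te_1$ works. Note that segments parallel to $e_2,\dots,e_n$ alone would not help, since $u$ is constant on each of them.

**A saddle.** Let $n=2$ and $u(x)=x_1x_2$. The ray $(t,1)$, $t\ge 0$, works, and so does $(-t,-1)$. The two rays lie in different components of $\{u>0\}$.

**A case where no coordinate ray works.** Let $n=2$ and
$$u(x,y)=\operatorname{Re}e^{(1-i)(x+iy)}=e^{x+y}\cos(y-x).$$
On a ray $(t,y_0)$ with $t\to\infty$ the cosine vanishes again and again, and for $t\to-\infty$ we have $u\to0$; vertical rays behave in the same way. So no ray parallel to an axis works. But the staircase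
$$(0,0)\to(1,0)\to(1,1)\to(2,1)\to(2,2)\to\cdots$$
stays in $\{|y-x|\le 1\}$, so $u\ge e^{x+y}\cos 1\to\infty$ along it. Infinitely many segments are needed, and only finitely many of them meet a given bounded set.

**All continuous functions, once some path is known.** Suppose $u$ is continuous and real-valued, and that some continuous curve $\Gamma:[0,\infty)\to\mathbb R^n$ satisfies $\Gamma(t)\to\infty$ and $u(\Gamma(t))\to\infty$. Put $K_k=\Gamma([k,k+1])$, $m_k=\min_{K_k}u$ and
$$O_k=\{x:\operatorname{dist}(x,K_k)<1,\ u(x)>m_k-1\}.$$
The set $O_k$ is open and contains the connected set $K_k$, so $K_k$ lies in one component of $O_k$. In a connected open set any two points are joined by a finite polygon with sides parallel to the axes (the set of points reachable from a given point is open, and so is its complement). Join $\Gamma(k)$ to $\Gamma(k+1)$ in this way inside $O_k$ and concatenate. The new path goes to infinity because $\operatorname{dist}(0,K_k)\to\infty$, and $u>m_k-1\to\infty$ along it. So for continuous $u$ the guess is correct as soon as any path exists.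

Subharmonic functions, however, are only upper semicontinuous. In Section 3 we shall meet one for which every set $\{u>c\}$ has empty interior, and then the argument above has nothing to work with.

## 2. $\mathcal A$-subharmonic functions and the theorem

**Standing setting.** Let $n\ge2$ and $1<p\le n$. Let $\mathcal A:\mathbb R^n\times\mathbb R^n\to\mathbb R^n$ satisfy, with constants $0<a\le b<\infty$:

* (i) $x\mapsto\mathcal A(x,\xi)$ is measurable for every $\xi$, and $\xi\mapsto\mathcal A(x,\xi)$ is continuous for a.e. $x$;
* (ii) $\mathcal A(x,\xi)\cdot\xi\ge a|\xi|^p$ for a.e. $x$ and all $\xi$;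
* (iii) $|\mathcal A(x,\xi)|\le b|\xi|^{p-1}$ for a.e. $x$ and all $\xi$;
* (iv) $(\mathcal A(x,\xi_1)-\mathcal A(x,\xi_2))\cdot(\xi_1-\xi_2)>0$ for a.e. $x$ and all $\xi_1\ne\xi_2$;
* (v) $\mathcal A(x,\lambda\xi)=\lambda|\lambda|^{p-2}\mathcal A(x,\xi)$ for a.e. $x$, all $\xi$ and all $\lambda\in\mathbb R\setminus\{0\}$.

The model is $\mathcal A(x,\xi)=|\xi|^{p-2}\xi$, which for $p=2$ gives the Laplace equation. Two consequences will be used: $\mathcal A(x,0)=0$ by (iii), and $\mathcal A(x,-\xi)=-\mathcal A(x,\xi)$ by (v) with $\lambda=-1$.

**Definition.** Continuous weak solutions $h\in W^{1,p}_{\rm loc}$ of $\operatorname{div}\mathcal A(x,\nabla h)=0$ are called *$\mathcal A$-harmonic*. An upper semicontinuous function $u$ in an open set $\Omega$, with values in $[-\infty,\infty)$ and not identically $-\infty$, is *$\mathcal A$-subharmonic* if for each domain $D$ compactly contained in $\Omega$ and each $\mathcal A$-harmonic $h\in C(\bar D)$, $h\ge u$ on $\partial D$ implies $h\ge u$ in $D$.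

For example, $u(x)=x\cdot\nu$ is $\mathcal A$-harmonic for $\mathcal A(x,\xi)=|\xi|^{p-2}\xi$, because $|\nabla u|^{p-2}\nabla u$ is constant. For $p=n$ and the same type of $\mathcal A$, $u(x)=\log|x|$ satisfies $|\nabla u|^{n-2}\nabla u=|x|^{-n}x$, which is divergence free away from $0$; with $u(0)=-\infty$ it is $\mathcal A$-subharmonic in $\mathbb R^n$, since near $0$ it lies below any given continuous $h$ and elsewhere the comparison principle applies.

**Definition.** A *path going to infinity* is a continuous curve $\Gamma:[0,\infty)\to\mathbb R^n$ with $\Gamma(t)\to\infty$ as $t\to\infty$. A *coordinate path* is a path which is a countable union of (possibly degenerate) line segments parallel to the coordinate axes. In the same weak sense, a path is *polygonal* if it is a countable union of (possibly degenerate) line segments, with no restriction on directions. Every coordinate path is polygonal; the staircase of Section 1 is a coordinate path.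

The problem comes from "Connectedness in fine topologies" (doi:10.5186/aasfm.1990.1514). Three results surround it.

* (K1) If $u$ is $\mathcal A$-subharmonic in $\mathbb R^n$ and not bounded above, there is a path $\Gamma$ going to infinity along which $u\to\infty$.
* (K2) In the classical theory of subharmonic functions the path can be chosen polygonal (L. Carleson).
* (K3) If $p>n-1$, there is a coordinate path going to infinity along which $u\to\infty$.

The question is whether a polygonal path always exists, for every $n\ge2$, every $1<p\le n$, every $\mathcal A$ and every $u$. The guess is right, with room to spare. Here $\mathbb N=\{0,1,2,\dots\}$ when it indexes the pieces of a path, and $\mathcal H^s$ is Hausdorff measure.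

**Theorem 1.** Let $n\ge 2$, $1<p\le n$, let $\mathcal A$ satisfy (i)–(v), and let $u$ be $\mathcal A$-subharmonic in $\mathbb R^n$ and unbounded from above. Let $E\subset\mathbb R^n$ be any set with $\mathcal H^{n-1}(E)=0$ (e.g. $E=\emptyset$, or any set of $p$-capacity zero). Then there is a path $\Gamma:[0,\infty)\to\mathbb R^n$ going to infinity such that

* for each $k\in\mathbb N$, $\Gamma|_{[k,k+1]}$ consists of finitely many segments parallel to the coordinate axes (so only finitely many segments meet any bounded set);
* $\Gamma\cap E=\emptyset$, and $u\circ\Gamma$ is finite, continuous and locally absolutely continuous for a piecewise affine parametrization;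
* $u(\Gamma(t))\to\infty$ as $t\to\infty$; indeed $u\ge k$ on $\Gamma([k,\infty))$.

With $E=\emptyset$ this answers the question: yes, a polygonal path always exists, even a coordinate path. The proof does not use (K1).

## 3. Superlevel sets with empty interior, and the lines that do not notice

**Where bending a given path breaks.** Let $n=3$, $p=2$, $\mathcal A(x,\xi)=\xi$, let $a_1,a_2,\dots$ enumerate $\mathbb Q^3$, and put
$$u(x)=x_1-\sum_{j\ge1}\frac{2^{-j}}{|x-a_j|}.$$
The partial sums are subharmonic and decrease, so the limit $u$ is subharmonic unless it is identically $-\infty$. It is not, because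
$$\int_{B(0,R)}\frac{dx}{|x-a|}\le\int_{B(a,1)}\frac{dx}{|x-a|}+|B(0,R)|=2\pi+|B(0,R)|$$
for all $a$, so the series is in $L^1_{\rm loc}$. Now fix $c\in\mathbb R$. The set $\{u<c\}$ is open since $u$ is upper semicontinuous, and it contains every $a_j$. Hence it is open and dense, and $\{u>c\}$ has empty interior. The sets $O_k$ of Section 1 therefore also have empty interior. A given path on which $u$ is large cannot be moved at all on the strength of openness; this is the exact point where the first argument stops.

**Almost every coordinate line is harmless.** In the same example write $x=(t,y)$ with $y\in\mathbb R^2$, and let $b_j\in\mathbb Q^2$ be the last two coordinates of $a_j$. Then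
$$\sum_j\frac{2^{-j}}{|(t,y)-a_j|}\le M_y:=\sum_j\frac{2^{-j}}{|y-b_j|}\qquad\text{for all }t .$$
Since $\int_{B(0,R)}|y-b|^{-1}dy\le2\pi+\pi R^2$ in the plane, $M_y<\infty$ for a.e. $y$. For such $y$ the series converges uniformly on the line $\mathbb R\times\{y\}$, so $u$ is *continuous* there, and $u(t,y)\ge t-M_y\to\infty$. In particular $u$ is unbounded above and a straight ray does the job. The same estimate shows that $u$ is continuous on a.e. line parallel to $e_2$ or $e_3$.

This suggests staying on good lines only. We will see that for every $\mathcal A$-subharmonic $u$ almost every coordinate line is good. Two difficulties remain.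

First, good lines need not meet. In the plane every horizontal line meets every vertical one. In $\mathbb R^3$ the lines $\{(t,y_2,y_3)\}$ and $\{(z_1,t,z_3)\}$ meet only if $y_3=z_3$. Second, nothing in (K1) ties the path found there to good lines, so knowing it does not tell us what can be reached along good lines.

The way around both is to take reachability along good lines as the *definition* of connectedness. For continuous $u$, a classical device is to pick a component $V$ of the open set $\{u>c\}$ and cut $(u-c)^+$ down to $V$; the result is again subharmonic, so it is subject to Harnack-type inequalities. We shall do this with $V$ a class of points joined by polygons made of good segments. Such a $V$ is not open. But membership in $W^{1,p}_{\rm loc}$ can be checked on almost every coordinate line, and along a good line the cut is made only where $(u-c)^+$ vanishes. So the cut function is still a Sobolev function and a subsolution, and the weak Harnack inequality then says that $u$ can be bounded on at most one class.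

## 4. Textbook facts

[HKM] denotes Heinonen–Kilpeläinen–Martio, *Nonlinear Potential Theory of Degenerate Elliptic Equations*, Oxford 1993, with weight $1$. By the oddness of $\mathcal A(x,\cdot)$, $-u$ is $\mathcal A$-superharmonic in the sense of [HKM, Ch. 7]; testing with domains or with open sets $D$ is equivalent, since one can pass to components.

**Definition.** A function $v\in W^{1,p}_{\rm loc}(\mathbb R^n)$ is a *subsolution* if
$$\int\mathcal A(x,\nabla v)\cdot\nabla\varphi\,dx\le0\qquad\text{for all }0\le\varphi\in C_0^\infty(\mathbb R^n),\tag{1}$$
and a *supersolution* if $\ge0$ holds instead. By oddness, $s$ is a supersolution iff $-s$ is a subsolution. Adding a constant changes nothing.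

*More test functions.* If $v$ is a subsolution, (1) also holds for every bounded $\varphi\ge0$ in $W^{1,p}$ with compact support. Indeed, mollifications $\varphi_\delta$ of $\varphi$ are nonnegative, in $C_0^\infty$, supported in a fixed compact set for $\delta\le1$, and $\nabla\varphi_\delta\to\nabla\varphi$ in $L^p$. By (iii), $|\mathcal A(\cdot,\nabla v)|\le b|\nabla v|^{p-1}\in L^{p/(p-1)}_{\rm loc}$, so (1) for $\varphi_\delta$ passes to the limit.

**Definition.** The (Sobolev) *$p$-capacity* of a set $N$ is the infimum of $\int(|\varphi|^p+|\nabla\varphi|^p)$ over $\varphi\in W^{1,p}(\mathbb R^n)$ with $\varphi\ge1$ a.e. in an open set containing $N$. A function $f$ is *$p$-quasicontinuous* if for each $\varepsilon>0$ there is an open set $U$ of $p$-capacity less than $\varepsilon$ such that $f$ restricted to $\mathbb R^n\setminus U$ is continuous.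

Points have $p$-capacity zero for $p\le n$. For $p<n$ take $\varphi\in C_0^\infty$ with $\varphi=1$ on $B(0,1)$ and scale: $\varphi(\cdot/\varepsilon)$ gives $\varepsilon^n\int|\varphi|^p+\varepsilon^{n-p}\int|\nabla\varphi|^p\to0$. For $p=n$ take $\varphi_\varepsilon=1$ on $|x|\le\varepsilon$, $\varphi_\varepsilon=\log(1/|x|)/\log(1/\varepsilon)$ for $\varepsilon\le|x|\le1$ and $0$ beyond; the gradient term is a constant times $(\log(1/\varepsilon))^{1-n}\to0$, and $\int|\varphi_\varepsilon|^n\to0$ by dominated convergence. By countable subadditivity countable sets have capacity zero. Hence the indicator function of $\mathbb Q^n$, continuous nowhere, is $p$-quasicontinuous: it is $0$ off an open set $U\supset\mathbb Q^n$ of small capacity.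

The facts we take from the literature are these.

* **(F1)** For $c\in\mathbb R$, $\max(u,c)$ is $\mathcal A$-subharmonic. It is locally bounded, hence lies in $W^{1,p}_{\rm loc}$ and is a subsolution [HKM, Ch. 7, Cor. 7.20].
* **(F2)** $\mathcal A$-subharmonic functions are $p$-quasicontinuous [HKM, Thm 10.9]. If $v_j\in C^\infty$ and $v_j\to v$ in $W^{1,p}_{\rm loc}$, a subsequence converges outside a set of $p$-capacity zero to a quasicontinuous representative of $v$. Quasicontinuous representatives are unique up to sets of $p$-capacity zero [HKM, Ch. 4].
* **(F3)** If $N$ has $p$-capacity zero, then $\mathcal H^s(N)=0$ for all $s>n-p$ [HKM, Thm 2.27]. As $p>1$, $\mathcal H^{n-1}(N)=0$.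
* **(F4)** $u(x)=\operatorname{ess\,lim\,sup}_{y\to x}u(y)$ for every $x$ [HKM, Thm 7.22]. (The upper semicontinuous function that is $1$ at the origin and $0$ elsewhere violates this at $0$, so it is not $\mathcal A$-subharmonic.)
* **(F5)** Weak Harnack inequality (N. S. Trudinger, Comm. Pure Appl. Math. 20 (1967), Thm 1.2; also [HKM, Ch. 3]). There are $q>0$ and $C<\infty$ depending only on $n,p,a,b$ such that every bounded nonnegative supersolution $s$ in $\mathbb R^n$ satisfies, for all $R>0$ and $Q_R=(-R,R)^n$,
$$\Big(\frac1{|Q_R|}\int_{Q_R}s^q\,dx\Big)^{1/q}\le C\operatorname*{ess\,inf}_{Q_R}s .\tag{2}$$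
* **(F6)** If $w\in L^p_{\rm loc}$ is locally absolutely continuous on almost every line parallel to each coordinate axis and its classical partial derivatives are in $L^p_{\rm loc}$, then $w\in W^{1,p}_{\rm loc}$ and these are its weak derivatives (Ziemer, *Weakly Differentiable Functions*, Thm 2.1.4).

The constant in (2) is independent of $R$ because $x\mapsto s(Rx)$ is a supersolution for $\mathcal A(Rx,\xi)$, which has the same $a$ and $b$; here (v) is used.

## 5. Absolute continuity of $u$ along almost every coordinate line

Let $\pi_i:\mathbb R^n\to\mathbb R^{n-1}$ omit the $i$-th coordinate. Lines parallel to $e_i$ are the sets $\pi_i^{-1}(y)$, $y\in\mathbb R^{n-1}$. Sobolev functions have *some* representative that is absolutely continuous on almost all lines. What we need is that the function $u$ itself, with its given pointwise values, is such a representative after truncation from below.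

**Lemma 1.** Let $c\in\mathbb R$ and $v=\max(u,c)$. For each $i$ and a.e. $y\in\mathbb R^{n-1}$, the (everywhere defined) function $v$ is locally absolutely continuous on $\pi_i^{-1}(y)$, and its derivative is $\partial_iv$ a.e. there.

*Proof.* **Step 1: pointwise convergence of mollifications on almost every line.** Let $v_j$ be mollifications of $v$; since $v\in W^{1,p}_{\rm loc}$ by (F1), $v_j\to v$ in $W^{1,p}_{\rm loc}$. By (F1) and (F2), $v$ is itself quasicontinuous. So by (F2), after passing to a subsequence, $v_j(x)\to v(x)$ for all $x$ outside a set $N$ of $p$-capacity zero. By (F3), and since projections do not increase Hausdorff measure, $\mathcal H^{n-1}(\pi_i(N))\le\mathcal H^{n-1}(N)=0$. Hence almost every line parallel to $e_i$ misses $N$ entirely.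

**Step 2: convergence of derivatives on almost every line.** For each $m$, $\int_{Q_m}|\partial_iv_j-\partial_iv|\,dx\to0$. By Fubini, the integrals over $\ell\cap Q_m$ tend to $0$ in $L^1$ as functions of the line $\ell$, so a subsequence tends to $0$ for a.e. $\ell$. A diagonal choice gives one subsequence for which, on a.e. line $\ell$ parallel to $e_i$,
$$\partial_iv\in L^1_{\rm loc}(\ell)\quad\text{and}\quad\int_{\ell\cap Q_m}|\partial_iv_j-\partial_iv|\,d\mathcal H^1\to0\ \text{ for all }m.$$

**Step 3: the limit.** On a line with both properties, let $j\to\infty$ in $v_j(t)-v_j(s)=\int_s^t\partial_iv_j$. The left side converges at *every* pair $s,t$ by Step 1, so $v(t)-v(s)=\int_s^t\partial_iv$ for all $s,t\in\ell$. This is the assertion. $\square$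

**Admissible lines.** Fix $E$ with $\mathcal H^{n-1}(E)=0$; then also $\mathcal H^{n-1}(\pi_i(E))=0$. Apply Lemma 1 with $c=-1,-2,\dots$. For a.e. $y\in\mathbb R^{n-1}$ the line $\pi_i^{-1}(y)$ misses $E$ and $\max(u,-m)$ is locally absolutely continuous on it for all $m=1,2,\dots$. Then $\max(u,c)=\max(\max(u,-m),c)$, with $-m\le c$, is locally absolutely continuous on it for *every* $c\in\mathbb R$.

The set of these $y$ has full measure, so it contains a $\sigma$-compact set $P_i$ of full measure (its complement lies in a $G_\delta$ null set; take the complement of that set). Write $P_i=\bigcup_lP_i^l$ with $P_i^1\subset P_i^2\subset\cdots$ compact. The lines $\pi_i^{-1}(y)$ with $y\in P_i$, $1\le i\le n$, are called *admissible*. Put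
$$G=\{x:\pi_i(x)\in P_i\text{ for all }i\}.$$
This is a Borel set, and $|\mathbb R^n\setminus G|=0$ by Fubini. A point of $G$ has admissible lines through it in all $n$ directions.

## 6. Classes of points joined by admissible polygons

**Definition.** Let $c\in\mathbb R$ and $x,y\in\{u>c\}$. Write $x\sim_cy$ if there are $d>c$ and a finite chain $x=z_0,\dots,z_m=y$ ($m\ge0$) of points of $\{u\ge d\}$ such that each segment $[z_{j-1},z_j]$ lies on an admissible line and is contained in $\{u\ge d\}$. For $m=0$ this means $x=y$.

This is an equivalence relation on $\{u>c\}$: for reflexivity take $m=0$ and $d=u(x)$; chains can be reversed; for transitivity concatenate chains and take the smaller $d$. Its equivalence classes are called *$c$-classes*. If $c<c'$, then $x\sim_{c'}y$ implies $x\sim_cy$, so each $c'$-class is contained in a $c$-class.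

*Example.* For $u(x)=x_1x_2$ in the plane and $E=\emptyset$ every coordinate line may be taken as admissible. With that choice, the $0$-classes are the open first and third quadrants.

*On the role of $d$.* A segment on an admissible line contained in $\{u>c\}$ is automatically contained in some $\{u\ge d\}$ with $d>c$, because $(u-c)^+$ is continuous and positive on the compact segment. The number $d$ is written into the definition because the sets $\{u\ge d\}$ are closed while $\{u>c\}$ is not; this is what gives measurability.

**Every $c$-class is an $F_\sigma$ set.** We need this because the classes will be used as sets of integration. For $s=1,2,\dots$ let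
$$F_s=\{u\ge c+1/s\}\cap\bar B(0,s),$$
which is compact since $u$ is upper semicontinuous. For compact $K$ let
$$T_s(K)=\bigcup_{i=1}^n\{y:\ \exists x\in K,\ y-x\in\mathbb Re_i,\ \pi_i(x)\in P_i^s,\ [x,y]\subset F_s\}:$$
the points reached from $K$ by one step at stage $s$. The set $T_s(K)$ is compact. It lies in $\bar B(0,s)$; and if $y_k\to y$ with corresponding $x_k\in K$ and a fixed $i$ (pass to a subsequence), then along a further subsequence $x_k\to x\in K$, and $y-x\in\mathbb Re_i$, $\pi_i(x)\in P_i^s$, $[x,y]\subset F_s$, because $P_i^s$ and $F_s$ are closed.

Now the class of $x$ equals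
$$\{x\}\cup\bigcup_{s,m\ge1}T_s^m(\{x\}).$$
A point of $T_s^m(\{x\})$ is joined to $x$ by a chain with $d=c+1/s$. Conversely, given a chain of $m\ge1$ segments with value $d$, choose $s$ so large that $c+1/s\le d$, the chain lies in $\bar B(0,s)$, and the finitely many admissible lines used belong to the sets $P_i^s$; this is possible because $F_s$ and $P_i^s$ increase with $s$. So each class is $\sigma$-compact, in particular Borel.

**Observation (O).** Let $\ell$ be an admissible line and $I$ a component of $\ell\cap\{u>c\}$, a set which is relatively open in $\ell$ since $(u-c)^+$ is continuous on $\ell$. Then $I$ lies in a single $c$-class. Indeed, for $s,t\in I$ the function $(u-c)^+$ is continuous and positive on the compact segment $[s,t]$, so $[s,t]\subset\{u\ge c+\delta\}$ for some $\delta>0$, and the chain $s,t$ joins the two points.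

## 7. Cutting $(u-c)^+$ down to one class

Cutting a function down to an arbitrary set destroys it: for $u=x_1$ in the plane and $V'=\{x_1>0,\ x_2>0\}$, the function $x_1^+\mathbf 1_{V'}$ jumps across $x_2=0$ on every line $\{x_1=\text{const}>0\}$. Cutting down to a class does no damage.

**Lemma 2.** Let $V$ be a $c$-class, $v=(u-c)^+$ and $w=v\mathbf 1_V$. Then $w\in W^{1,p}_{\rm loc}(\mathbb R^n)$, $w$ is locally bounded, $\nabla w=\mathbf 1_V\nabla v$ a.e., and $w$ is a subsolution.

*Proof.* **Step 1: absolute continuity on admissible lines.** The function $w$ is Borel and $0\le w\le v$, so it is locally bounded. Let $\ell$ be an admissible line; $v$ is locally absolutely continuous on $\ell$. By (O), on each component of $\ell\cap\{v>0\}$ either $w=v$ throughout or $w=0$ throughout. We claim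
$$|w(s)-w(t)|\le\int_{[s,t]}|v'|\qquad\text{for all }s,t\in\ell.\tag{3}$$
If $v>0$ on $[s,t]$, then $s,t$ lie in one component, and $w(s)-w(t)$ is $v(s)-v(t)$ or $0$; so (3) holds. Otherwise pick $z\in[s,t]$ with $v(z)=0$. Then
$$|w(s)-w(t)|\le v(s)+v(t)=|v(s)-v(z)|+|v(t)-v(z)|\le\int_{[s,z]}|v'|+\int_{[z,t]}|v'|=\int_{[s,t]}|v'| .$$
By (3), $w$ is locally absolutely continuous on $\ell$.

**Step 2: the gradient.** At a point of $\ell\cap V$ we have $w=v$ in a neighborhood of the point in $\ell$ (the component of $\ell\cap\{v>0\}$ containing it), so $w'=v'$ where $v'$ exists. At a point of $\ell\setminus V$, $w=0$ is a minimum of $w$, so $w'=0$ wherever $w'$ exists. Hence $w'=\mathbf 1_Vv'$ a.e. on $\ell$. Almost every line parallel to an axis is admissible, and by Lemma 1 (for this $c$) $v'=\partial_iv$ a.e. on almost every line parallel to $e_i$. So the classical partial derivatives of $w$ are $\mathbf 1_V\partial_iv\in L^p_{\rm loc}$ a.e., and (F6) gives $w\in W^{1,p}_{\rm loc}$ with $\nabla w=\mathbf 1_V\nabla v$ a.e.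

**Step 3: the subsolution property.** The point is to test the inequality for $v$ with a function that lives on $V$ only. Let $0\le\varphi\in C_0^\infty$, $\varepsilon>0$ and $\psi_\varepsilon=\min(w/\varepsilon,1)$. By Step 2, $\varphi\psi_\varepsilon$ is bounded, nonnegative, in $W^{1,p}$ and compactly supported, and
$$\nabla\psi_\varepsilon=\varepsilon^{-1}\mathbf 1_{\{0<w<\varepsilon\}}\nabla w=\varepsilon^{-1}\mathbf 1_{\{0<w<\varepsilon\}}\nabla v,$$
because $\{w>0\}\subset V$. By (F1), $v=\max(u,c)-c$ is a subsolution. Hence
$$0\ge\int\mathcal A(x,\nabla v)\cdot\nabla(\varphi\psi_\varepsilon)=\int\psi_\varepsilon\,\mathcal A(x,\nabla v)\cdot\nabla\varphi+\frac1\varepsilon\int_{\{0<w<\varepsilon\}}\varphi\,\mathcal A(x,\nabla v)\cdot\nabla v .$$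
The last term is $\ge0$ by (ii). Therefore $\int\psi_\varepsilon\,\mathcal A(x,\nabla v)\cdot\nabla\varphi\le0$. Let $\varepsilon\to0$. Then $\psi_\varepsilon\to\mathbf 1_{\{w>0\}}=\mathbf 1_V$ pointwise, since $v>0$ on $V$. The integrands are dominated by $|\mathcal A(x,\nabla v)||\nabla\varphi|\in L^1$, so $\int\mathbf 1_V\mathcal A(x,\nabla v)\cdot\nabla\varphi\le0$. Finally $\mathbf 1_V\mathcal A(x,\nabla v)=\mathcal A(x,\mathbf 1_V\nabla v)=\mathcal A(x,\nabla w)$ a.e., because $\mathcal A(x,0)=0$. So $\int\mathcal A(x,\nabla w)\cdot\nabla\varphi\le0$. $\square$

In the saddle example with $V$ the first quadrant, $w=x_1x_2$ there and $0$ elsewhere, which is indeed subharmonic.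

## 8. Almost every point lies in a class of positive measure

A class could be a null set, for instance a single point lying on no admissible line, and cutting down to a null class gives the zero function. The next lemma says that such classes may be ignored. This is where the skewness of lines in $\mathbb R^n$, $n\ge3$, is dealt with: instead of asking that lines of different directions meet by accident, we sweep out the dimensions one at a time through a well-chosen point.

**Lemma 3.** For each $c$, only countably many $c$-classes have positive Lebesgue measure, and they cover $\{u>c\}$ up to a null set.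

*Proof.* **Step 1: countability.** The classes are disjoint Borel sets. For given positive integers $m,l$ only finitely many of them satisfy $|V\cap Q_m|>1/l$.

**Step 2: the choice of $x$.** Put $X_j=\operatorname{span}(e_1,\dots,e_j)$ and $X_0=\{0\}$. Since $|\mathbb R^n\setminus G|=0$, Fubini shows for each $j$ that for a.e. $z\in X_j^\perp$ the set $(z+X_j)\setminus G$ is $\mathcal H^j$-null. So a.e. $x\in\mathbb R^n$ satisfies: for every $j=0,\dots,n-1$, $\mathcal H^j$-a.e. point of $x+X_j$ belongs to $G$. For $j=0$ this means $x\in G$. Take such an $x$ with $u(x)>c$, and let $V$ be its $c$-class. It suffices to prove $|V|>0$.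

**Step 3: sweeping.** We claim $\mathcal H^j(V\cap(x+X_j))>0$ for $j=0,\dots,n$. For $j=0$ this holds since $x\in V$. Suppose it holds for $j-1$. For $\mathcal H^{j-1}$-a.e. $y\in V\cap(x+X_{j-1})$ we have $y\in G$, so the line $y+\mathbb Re_j$ is admissible. As $u(y)>c$, the component of $(y+\mathbb Re_j)\cap\{u>c\}$ containing $y$ is an open interval, and by (O) it is contained in $V$. The lines $y+\mathbb Re_j$, $y\in x+X_{j-1}$, fill $x+X_j$ disjointly, and $V$ is Borel, so by Fubini in $x+X_j$
$$\mathcal H^j(V\cap(x+X_j))\ge\int_{V\cap(x+X_{j-1})}\mathcal H^1\big(V\cap(y+\mathbb Re_j)\big)\,d\mathcal H^{j-1}(y)>0,$$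
since the integrand is positive $\mathcal H^{j-1}$-a.e. on a set of positive $\mathcal H^{j-1}$-measure. For $j=n$ we get $|V|>0$. $\square$

## 9. At most one class carries a bounded $u$

Classes on which $u$ is bounded do occur. Let $n=3$, $p=2$, $\mathcal A(x,\xi)=\xi$, $u(x)=-1/|x|$ and $c=-1/2$. All truncations $\max(u,-m)$ are Lipschitz, so with $E=\emptyset$ all coordinate lines may be taken as admissible, and $\{u>c\}=\{|x|>2\}$ is a single class, on which $u<0$. This class fills almost all of a large cube. That is no accident, and it leaves no room for a second such class.

**Lemma 4.** For each $c$ there is at most one $c$-class $V$ with $|V|>0$ and $\operatorname{ess\,sup}_Vu<\infty$. For such a $V$, $|V\cap Q_R|/|Q_R|\to1$ as $R\to\infty$.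

*Proof.* **Step 1: a supersolution with infimum zero.** Let $V$ be such a class, $w=(u-c)^+\mathbf 1_V$ and $S=\operatorname{ess\,sup}_{\mathbb R^n}w$. Since $w>0$ on $V$ and $|V|>0$, we have $S>0$; and $S<\infty$ by assumption. By Lemma 2, $w$ is a subsolution, so $s=S-w$, modified on a null set so that $s\ge0$, is a bounded nonnegative supersolution. Moreover
$$\operatorname*{ess\,inf}_{Q_R}s=S-\operatorname*{ess\,sup}_{Q_R}w\to0\qquad(R\to\infty).$$

**Step 2: density.** By (2), $|Q_R|^{-1}\int_{Q_R}s^q\,dx\to0$. Up to a null set $\{w\le S/2\}=\{s\ge S/2\}$, so Chebyshev's inequality gives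
$$\frac{|\{w\le S/2\}\cap Q_R|}{|Q_R|}\le\Big(\frac2S\Big)^q\frac1{|Q_R|}\int_{Q_R}s^q\,dx\to0 .$$
Since $\{w>S/2\}\subset V$, it follows that $|V\cap Q_R|/|Q_R|\to1$.

**Step 3: uniqueness.** Two different classes are disjoint, and two disjoint sets cannot both fill more than half of $Q_R$ for large $R$. $\square$

In the saddle example each of the two $0$-classes has density $1/4$ in $Q_R$, so Lemma 4 forces $u$ to be unbounded on each, as it is.

## 10. Nested classes and the path: proof of Theorem 1

**Step 1: nested classes on which $u$ is unbounded.** We construct $k$-classes $V_k$, $k=0,1,2,\dots$, with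
$$V_0\supset V_1\supset V_2\supset\cdots,\qquad|V_k|>0,\qquad\operatorname*{ess\,sup}_{V_k}u=\infty.\tag{4}$$

*The case $k=0$.* We have $\operatorname{ess\,sup}_{\mathbb R^n}u=\infty$: if $u\le M$ a.e., then $u\le M$ everywhere by (F4), contrary to hypothesis. By Lemma 3 the $0$-classes of positive measure cover $\{u>0\}$ up to a null set. If $u$ were essentially bounded above on each of them, then by Lemma 4 there would be at most one, and $u$ would be essentially bounded above on $\{u>0\}$, hence on $\mathbb R^n$: a contradiction. So some $0$-class $V_0$ satisfies (4).

*From $k$ to $k+1$.* The set $V_k\cap\{u>k+1\}$ has positive measure, since $\operatorname{ess\,sup}_{V_k}u=\infty$. It is a union of $(k+1)$-classes, since each $(k+1)$-class is contained in a $k$-class. By Lemma 3 the $(k+1)$-classes of positive measure contained in $V_k$ cover it up to a null set. If $u$ were essentially bounded above on each of them, then by Lemma 4 there would be at most one, and we would get $\operatorname{ess\,sup}_{V_k}u<\infty$, a contradiction. So some $(k+1)$-class $V_{k+1}\subset V_k$ of positive measure has $\operatorname{ess\,sup}_{V_{k+1}}u=\infty$.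

**Step 2: the path.** Choose $x_k\in V_k\cap G$, possible since $|V_k|>0=|\mathbb R^n\setminus G|$. Both $x_k$ and $x_{k+1}$ lie in $V_k$, because $V_{k+1}\subset V_k$. So they are joined by a chain of finitely many segments on admissible lines, contained in $\{u\ge d\}$ for some $d>k$. Let $\Gamma|_{[k,k+1]}$ be a piecewise affine parametrization of this polygon from $x_k$ to $x_{k+1}$ (constant if $x_k=x_{k+1}$). Then $u\ge k$ on $\Gamma([k,k+1])$ for every $k$, so $u\ge k$ on $\Gamma([k,\infty))$, and $u(\Gamma(t))\to\infty$.

**Step 3: $\Gamma$ goes to infinity.** This comes for free: an upper semicontinuous function with values in $[-\infty,\infty)$ is bounded above on each ball $\bar B(0,R)$, say by $K_R$. If $k>K_R$, then $u\ge k>K_R$ on $\Gamma([k,\infty))$, so $|\Gamma(t)|>R$ for all $t\ge k$. In particular only finitely many segments meet a given bounded set.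

**Step 4: remaining properties.** Each point of $\Gamma$ lies on an admissible line (the points $x_k$ because $x_k\in G$), and admissible lines miss $E$; so $\Gamma\cap E=\emptyset$. On $\Gamma$ we have $u\ge0$, so on each segment $u=\max(u,0)$, which is locally absolutely continuous on admissible lines. Hence $u\circ\Gamma$ is finite, continuous and locally absolutely continuous. The admissibility of sets $E$ of $p$-capacity zero is (F3). This proves Theorem 1. $\blacksquare$

## 11. Paths inside each class

The proof shows more: the walk can start anywhere in a class of positive measure and stay inside it, with at most one class excepted. In the following statement the classes are those built from the given $u$ and $E$ in Sections 5 and 6.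

**Theorem 2.** Let $u$ and $E$ be as in Theorem 1 and $c\in\mathbb R$. The countably many $c$-classes of positive measure cover $\{u>c\}$ up to a null set. With at most one exception, each such class $V$ has the following property: from every $x\in V$ there starts a path contained in $V$, with finitely many coordinate segments in every bounded set, going to infinity and along which $u\to\infty$. An exceptional class $V$, if it exists, satisfies $\operatorname{ess\,sup}_Vu<\infty$ and $|V\cap Q_R|/|Q_R|\to1$. In particular, if there are $N$ $c$-classes of positive measure, then there are at least $N-1$ such paths in pairwise disjoint classes.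

*Proof.* **Step 1: the exceptional class.** The covering statement is Lemma 3. By Lemma 4 at most one class of positive measure has $\operatorname{ess\,sup}_Vu<\infty$, and it has the stated density.

**Step 2: the path.** Let $V$ be a $c$-class with $|V|>0$ and $\operatorname{ess\,sup}_Vu=\infty$, and let $x\in V$. Put $V_0=V$ and run the induction step of Section 10 with the levels $c,c+1,c+2,\dots$ in place of $0,1,2,\dots$. This gives $(c+k)$-classes $V=V_0\supset V_1\supset\cdots$ of positive measure with $\operatorname{ess\,sup}_{V_k}u=\infty$. Choose $x_0=x$, choose $x_k\in V_k\cap G$ for $k\ge1$, and join $x_k$ to $x_{k+1}$ by a chain at level $c+k$. Then $u\ge c+k$ on $\Gamma([k,\infty))$, and as in Section 10 the path goes to infinity with finitely many segments in every bounded set, and $u\to\infty$ along it.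

**Step 3: the path stays in $V$.** Let $z$ lie on the segment $[z_{j-1},z_j]$ of the chain from $x_k$ to $x_{k+1}$. Then $x_k=z_0,\dots,z_{j-1},z$ is again a chain at the level $c+k$, with the same $d$. So $z\in V_k\subset V$; for a constant piece this is trivial. The last assertion follows because at least $N-1$ of the $N$ classes are not exceptional. $\square$

For $u=x_1x_2$, $c=0$, $E=\emptyset$ and all coordinate lines admissible there are $N=2$ classes and no exceptional one: each class has density $1/4$, not $1$.

## 12. Which directions suffice, and how large $E$ may be

The coordinate directions play no special role; a linear change of variables exchanges them for any basis.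

**Theorem 3.** For $S\subset\mathbb S^{n-1}$ the following are equivalent:

(a) for all $1<p\le n$, all $\mathcal A$ with (i)–(v) and all $\mathcal A$-subharmonic $u$ in $\mathbb R^n$ unbounded from above, there is a polygonal path (in the weak sense of Section 2) with segments parallel to elements of $S$, going to infinity, along which $u\to\infty$;

(b) $S$ spans $\mathbb R^n$.

If (b) holds, the path can be taken with finitely many segments in each bounded set, using only $n$ linearly independent directions from $S$, and with the second property of Theorem 1.

*Proof.* **Step 1: (b)$\Rightarrow$(a), transporting the equation.** Choose a basis $b_1,\dots,b_n\in S$ and let $T$ be the linear map with $Te_i=b_i$. Put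
$$\tilde{\mathcal A}(x,\xi)=T^{-1}\mathcal A(Tx,T^{-t}\xi),\qquad T^{-t}=(T^{-1})^t .$$
We check (i)–(v). Write $\eta=T^{-t}\xi$ and $\eta_j=T^{-t}\xi_j$. Since $\xi=T^t\eta$, we have $|\xi|\le\|T\||\eta|$, so
$$\tilde{\mathcal A}(x,\xi)\cdot\xi=\mathcal A(Tx,\eta)\cdot T^{-t}\xi=\mathcal A(Tx,\eta)\cdot\eta\ge a|\eta|^p\ge a\|T\|^{-p}|\xi|^p,$$
$$|\tilde{\mathcal A}(x,\xi)|\le\|T^{-1}\|\,b\,|T^{-t}\xi|^{p-1}\le b\|T^{-1}\|^p|\xi|^{p-1},$$
$$(\tilde{\mathcal A}(x,\xi_1)-\tilde{\mathcal A}(x,\xi_2))\cdot(\xi_1-\xi_2)=(\mathcal A(Tx,\eta_1)-\mathcal A(Tx,\eta_2))\cdot(\eta_1-\eta_2)>0\quad(\xi_1\ne\xi_2).$$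
Properties (i) and (v) are clear, since $T$ is an invertible linear map and preserves null sets and measurability.

**Step 2: transporting the functions.** Since $\nabla(h\circ T)(x)=T^t\nabla h(Tx)$, the change of variables $y=Tx$ gives
$$\int\tilde{\mathcal A}(x,\nabla(h\circ T))\cdot\nabla(\varphi\circ T)\,dx=\int\mathcal A(Tx,\nabla h(Tx))\cdot\nabla\varphi(Tx)\,dx=|\det T|^{-1}\int\mathcal A(y,\nabla h)\cdot\nabla\varphi\,dy .$$
So $h$ is $\mathcal A$-harmonic in $D$ iff $h\circ T$ is $\tilde{\mathcal A}$-harmonic in $T^{-1}D$. Hence $u\circ T$ is $\tilde{\mathcal A}$-subharmonic, and it is unbounded above. Apply Theorem 1 to $u\circ T$ and to the set $T^{-1}E$, which has $\mathcal H^{n-1}(T^{-1}E)=0$, and map the path by $T$. Segments parallel to $e_i$ become segments parallel to $b_i$, and the remaining properties carry over. This proves (a) and the last statement of the theorem.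

**Step 3: (a)$\Rightarrow$(b).** If $S$ does not span, choose $\nu\ne0$ orthogonal to $S$. Take $\mathcal A(x,\xi)=|\xi|^{p-2}\xi$ and $u(x)=x\cdot\nu$, which is $\mathcal A$-harmonic and unbounded above. Let $\Gamma$ be a path that is a countable union of (possibly degenerate) segments parallel to elements of $S$. On each segment $u$ is constant, so $u$ takes at most countably many values on $\Gamma$. But $\Gamma$ is connected, so $u(\Gamma)$ is an interval, and a countable interval is a single point. Thus $u$ is constant on $\Gamma$ and $u\not\to\infty$. $\square$

**Remark.** The condition $\mathcal H^{n-1}(E)=0$ in Theorem 1 cannot be weakened to "$E$ has $\sigma$-finite $\mathcal H^{n-1}$-measure". The union of spheres $E=\bigcup_{k\in\mathbb N}\{|x|=k\}$ has $\sigma$-finite $\mathcal H^{n-1}$-measure, and every path going to infinity meets it, because $|\Gamma(t)|$ is continuous and tends to infinity.
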